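# Bipartite graphs with no induced $P_{10}$ and no induced bipartite complement of $P_{10}$: counting beyond $2^{O(n\log n)}$

All logarithms are to base 2. For $t,n\in\mathbb N$ let $N_t(n)$ be the number of bipartite graphs with given bipartition on the vertex set $\{1,\dots,n\}$ that contain neither the path $P_t$ on $t$ vertices nor its bipartite complement $\overline{P_t}^{\,b}$ as an induced subgraph. (Every term is made precise below.)

**Theorem 1.** For every $t\ge 10$, as $n\to\infty$,
$$\log N_t(n)\ \ge\ \Big(\tfrac18-o(1)\Big)\,\frac{n(\log n)^2}{\log\log n}.$$
Hence for $t\ge10$ there is no constant $c_t$ with $N_t(n)\le 2^{c_t n\log n}$ for all sufficiently large $n$.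

The question behind the theorem is Problem 9.0.13 in the "Banff International Research Station Proceedings 2022" (http://www.birs.ca/files/publications/proceedings/birs_2022_proceedings.pdf): for $t\in\mathbb N$, are there $2^{O(n\log n)}$ bipartite graphs on $n$ vertices that contain neither $P_t$ nor $\overline{P_t}^{\,b}$ as induced subgraph? Theorem 1 says no, for every $t\ge 10$. The second sentence of the theorem follows from the first, because
$$\frac{n(\log n)^2/\log\log n}{n\log n}=\frac{\log n}{\log\log n}\to\infty .$$

## Bipartite graphs with sides, and bipartite complements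

**Definition (bipartite graph).** A bipartite graph is a triple $G=(A,B,E)$, where $A\cup B$ is a partition of the vertex set and every edge joins a vertex of $A$ to a vertex of $B$. The bipartition is part of the data, and either side may be empty.

**Definition (bipartite complement).** $\overline G^{\,b}=(A,B,E')$, where for $a\in A$, $b\in B$ we have $ab\in E'$ if and only if $ab\notin E$.

No edges appear inside $A$ or inside $B$; only the pairs across are flipped. For example, write $P_4$ as $a_1b_1a_2b_2$. Among the four pairs across, only $a_1b_2$ is a non-edge, so $\overline{P_4}^{\,b}$ is the single edge $a_1b_2$ plus two isolated vertices $a_2$ and $b_1$, one on each side. Similarly, for $P_6=a_1b_1a_2b_2a_3b_3$ the edges of the bipartite complement are $a_1b_2,\ a_1b_3,\ a_2b_3,\ a_3b_1$. This is the path $b_2a_1b_3a_2$ together with a disjoint edge $a_3b_1$.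

**Definition (induced subgraph).** For $S\subseteq A\cup B$, $G[S]$ has sides $A\cap S$, $B\cap S$ and all edges of $E$ inside $S$. We say $G$ contains $H=(A_H,B_H,E_H)$ as an induced subgraph if, for some $S$, there is a graph isomorphism from $G[S]$ onto $H$ mapping the two sides of $G[S]$ onto the two sides of $H$. Either orientation is allowed: $A\cap S$ may go to $A_H$ or to $B_H$.

From the definitions, $\overline G^{\,b}[S]=\overline{G[S]}^{\,b}$. So $G[S]$ is a copy of $\overline{P_t}^{\,b}$ exactly when $\overline G^{\,b}[S]$ is a copy of $P_t$. Moreover $P_t$ is connected, so its bipartition is unique up to swapping sides, and any ordinary isomorphism $G[S]\to P_t$ automatically respects sides. Therefore: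

> $G$ contains neither $P_t$ nor $\overline{P_t}^{\,b}$ if and only if neither $G$ nor $\overline G^{\,b}$ contains an ordinary induced path on $t$ vertices.

This is the form we use throughout. We call such $G$ *admissible for $t$*. Forgetting the bipartition changes a count by a factor of at most $2^n$, which is irrelevant at the scale $2^{\Theta(n\log n)}$.

## The counts for $t\le 4$, and why $n\log n$ is the natural scale

**$t=1$.** Every nonempty graph contains $P_1$, so $N_1(n)=0$ for $n\ge1$.

**$t=2$.** A pair $a\in A$, $b\in B$ is an edge of $G$ or of $\overline G^{\,b}$. So one side must be empty, and $N_2(n)=2$ for $n\ge1$.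

**$t=3$.** No $P_3$ in $G$ or $\overline G^{\,b}$ means that each vertex has at most one neighbour and at most one non-neighbour on the other side. If both sides are nonempty, each has at most 2 vertices. So $N_3(n)=2$ for $n\ge5$.

**$t=4$.** In a $P_4$-free bipartite graph every component is complete bipartite. Indeed, if $a\in A$ and $b\in B$ lie in one component but are not adjacent, their distance is odd and at least 3, and the first four vertices of a shortest path induce a $P_4$. Such a graph is determined by its bipartition and by the partition of the vertices into components, so $N_4(n)\le 2^n n^n=2^{O(n\log n)}$.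

From $t=6$ on, $n\log n$ is needed. Let $n$ be even and consider the $(n/2)!$ perfect matchings between two fixed sides of size $n/2$. A matching has no induced $P_6$, and it has no $\overline{P_t}^{\,b}$ for $t\ge6$, since that graph contains $\overline{P_6}^{\,b}$, which has a vertex of degree 2. So $N_t(n)\ge(n/2)!=2^{\Omega(n\log n)}$ for even $n$ and $t\ge6$. One arbitrary bijection is worth about $\log n$ bits per vertex. To beat $2^{O(n\log n)}$ we must pack an unbounded number of arbitrary bijections onto the same vertices.

**What is known for small $t$.** Lozin and Zamaraev (*The structure and the number of $P_7$-free bipartite graphs*, European J. Combin., 2017) proved that there are $n^{\Theta(n)}$ labelled $P_7$-free bipartite graphs on $n$ vertices. For $t\le7$ a $P_t$-free graph is $P_7$-free, and the bipartition costs a factor of at most $2^n$, so $N_t(n)\le2^{O(n\log n)}$. With Theorem 1, the answer to the question is yes for $t\le 7$ and no for $t\ge10$. The cases $t\in\{8,9\}$ are not settled here.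

## Stacking maps on one ground set, and how long paths appear

Here is a first way to stack bijections. Take a ground set $A$ and $r$ disjoint *layers* $L_1,\dots,L_r$. Choose maps $f_i:A\to L_i$ and let $a\in A$ be adjacent to all of $L_i$ except $f_i(a)$. If each $f_i$ is a bijection, we gain nothing: $r$ bijections cost $r|A|$ new vertices. So let the layers be smaller than $A$. Cut $A$ into $d$ blocks of equal size, let $|L_i|=|A|/d$, and let each $f_i$ be a bijection from every block onto $L_i$. With $r=d$ layers we have only $2|A|$ vertices, and
$$\big((|A|/d)!\big)^{d\cdot d}$$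
choices, that is, about $d\,|A|\log(|A|/d)$ bits. If $d\to\infty$ with, say, $d\le\sqrt{|A|}$, this beats $n\log n$.

The count is fine, but the paths are not. In $\overline G^{\,b}$ the neighbours of $a$ in the layers are exactly $f_1(a),\dots,f_r(a)$. Take two blocks, and vertices $a_1,a_3,a_5,\dots,a_{2s-1}$ in the first and $a_2,a_4,\dots,a_{2s}$ in the second, with $s\ge2$. We are free to choose
$$f_1(a_1)=f_1(a_2),\ f_1(a_3)=f_1(a_4),\ \dots,\qquad f_2(a_2)=f_2(a_3),\ f_2(a_4)=f_2(a_5),\ \dots,\ f_2(a_{2s})=f_2(a_1),$$
with the listed common values distinct within each layer (the blocks only need size at least $s$). Each of these values is hit once from each block, so this extends to bijections on the blocks. Then the $a_i$ and these $2s$ values induce a cycle of length $4s$ in $\overline G^{\,b}$, and deleting a vertex leaves an induced path on $4s-1$ vertices.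

The breaking point is visible: *a vertex $a_2$ collides with $a_1$ under one map and with $a_3$ under another map, and nothing prevents such collisions from being chained.*

The repair is to make the collisions of different maps live at different scales, and to cut off each small-scale layer from everything outside its own region. Suppose $A_v$ is a small region with its own layer $L_v$ and map $f_v$. Suppose a coarser map $f_u$, defined on a region $A_u\supseteq A_v$, is injective on $A_v$. Let the vertices of $L_v$ have *no* neighbour of $G$ outside $A_v$; then in $\overline G^{\,b}$ they are adjacent to *everything* in $A\setminus A_v$. Now try to chain, in $\overline G^{\,b}$, a collision $f_u(z_1)=f_u(z_2)=y$ with a collision $f_v(z_2)=f_v(z_3)=y'$. Since $z_2\in A_v$ and $f_u$ is injective on $A_v$, we have $z_1\notin A_v$. So $y'$ is adjacent to $z_1$ as well as to $z_2$ and $z_3$, and it has degree 3. The chain $z_1\,y\,z_2\,y'\,z_3$ is not an induced path.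

## A tree of deleted bijections

Let $d,k,m\ge1$ be integers.

**Definition (nodes and regions).** *Nodes* are words $v$ over $\{1,\dots,d\}$ of length $|v|\le k$. Put
$$A=\{1,\dots,d\}^k\times\{1,\dots,m\},\qquad A_v=\{(w,\sigma)\in A:\ v\text{ is a prefix of }w\}.$$
Two nodes are *comparable* if one is a prefix of the other (equality allowed).

For $|v|<k$, the set $A_v$ is the disjoint union of the *child classes* $A_{v1},\dots,A_{vd}$, each of size $M_{|v|}$, where
$$M_i:=d^{\,k-i-1}m .$$
If $A_u\cap A_v\neq\emptyset$, then $u$ and $v$ are prefixes of a common word, so they are comparable. If $u$ is a prefix of $v$, then $A_v\subseteq A_u$; if $u$ is a proper prefix of $v$, then $A_v$ lies in a single child class of $u$.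

**Definition (the graph $G(f)$).** For each node $v$ with $|v|<k$ let $L_v$ be a set of size $M_{|v|}$, all these sets disjoint from each other and from $A$, and let $B=\bigcup_{|v|<k}L_v$. For each such $v$ choose a map $f_v:A_v\to L_v$ whose restriction to each child class $A_{vx}$ is a bijection onto $L_v$. In $G=G(f)=(A,B,E)$, for $b\in L_v$,
$$ab\in E\iff a\in A_v\ \text{ and }\ f_v(a)\neq b .$$

Three facts can be read off, for $b\in L_v$:

* **(F1)** In each child class $A_{vx}$, exactly one vertex is non-adjacent to $b$.
* **(F2)** Each $a\in A_v$ is non-adjacent to exactly one vertex of $L_v$, namely $f_v(a)$.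
* **(F3)** $b$ has no neighbour outside $A_v$.

**Example.** Let $d=k=m=2$, and write $w$ for $(w,1)$ and $w'$ for $(w,2)$. Then $A=\{11,11',12,12',21,21',22,22'\}$, and there are three layers: $L_\emptyset=\{p_1,p_2,p_3,p_4\}$, $L_1=\{q,q'\}$, $L_2=\{r,r'\}$. Choose

$$\begin{array}{l}
f_\emptyset:\ 11\mapsto p_1,\ 11'\mapsto p_2,\ 12\mapsto p_3,\ 12'\mapsto p_4;\quad 21\mapsto p_2,\ 21'\mapsto p_1,\ 22\mapsto p_3,\ 22'\mapsto p_4;\\
f_1:\ 11\mapsto q,\ 11'\mapsto q';\quad 12\mapsto q',\ 12'\mapsto q;\\
f_2:\ 21\mapsto r,\ 21'\mapsto r';\quad 22\mapsto r,\ 22'\mapsto r'.
\end{array}$$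

Here $q$ is adjacent to exactly $11'$ and $12$; $p_2$ is adjacent to all of $A$ except $11'$ and $21$; $r'$ is adjacent to exactly $21$ and $22$. So
$$11'\ -\ q\ -\ 12\ -\ p_2\ -\ 22\ -\ r'\ -\ 21$$
is an induced $P_7$ in $G$. It has four vertices in $A$, and we now show that no induced path has more.

## Induced paths of $G$ have at most four vertices in $A$

Fix the notation for this section and the next. $Q$ is an induced path (of $G$ here, of $\overline G^{\,b}$ in the next section), and
$$Z=V(Q)\cap A,\qquad Y=V(Q)\cap B,\qquad V_Y=\{v:\ L_v\cap Y\ne\emptyset\}.$$
The only properties of induced paths that we use are that $Q$ is connected, that every vertex of $Q$ has at most 2 neighbours in $Q$, and that along $Q$ the sides alternate.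

**Lemma 2.** If $Q$ is an induced path of $G$, then $|Z|\le4$.

*Proof.* If $Y=\emptyset$, then $Q$ has no edges, so $|Z|\le1$. Otherwise choose $v\in V_Y$ of minimum length.

**Step 1: localize the whole path below $v$.** We show that $Z\subseteq A_v$ and that $v$ is a prefix of every node of $V_Y$. Let $H$ be the set of vertices of $Q$ that lie in $A_v$, or in some $L_u$ with $v$ a prefix of $u$. We check that $H$ is closed under adjacency in $Q$.

- Let $a\in Z\cap A_v$ be adjacent to $b\in Y\cap L_u$. By (F3), $a\in A_u$, so $a\in A_u\cap A_v$ and $u,v$ are comparable. Since $|v|\le|u|$ by minimality, $v$ is a prefix of $u$. So $b\in H$.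
- Let $b\in H\cap L_u$, where $v$ is a prefix of $u$. By (F3) the neighbours of $b$ lie in $A_u\subseteq A_v$, so they are in $H$ when they are in $Q$.

$H$ contains $L_v\cap Y\ne\emptyset$, and $Q$ is connected, so $H=V(Q)$. This is the claim.

**Step 2: the case where $L_v\cap Y$ contains two vertices $b\ne b'$.** Every $a\in Z$ lies in $A_v$, so by (F2) it misses only one vertex of $L_v$. Hence it is adjacent to $b$ or to $b'$. Each of $b,b'$ has at most 2 neighbours in $Q$, so $|Z|\le 2+2=4$.

**Step 3: the case $L_v\cap Y=\{b\}$.** The aim is to see that $Q$ splits at $b$ according to the child classes of $v$, and that each class contributes little. For $x\in\{1,\dots,d\}$ let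
$$S_x=(Z\cap A_{vx})\ \cup\ \{y\in Y:\ y\in L_u\text{ for some }u\text{ with }vx\text{ a prefix of }u\}.$$
Every vertex of $Q$ other than $b$ lies in exactly one $S_x$: the vertices of $Z\subseteq A_v$ are divided among the child classes, and a vertex of $Y\setminus\{b\}$ lies in some $L_u$ with $v$ a proper prefix of $u$, so the letter of $u$ after $v$ determines $x$.

There are no edges of $Q$ between different sets $S_x$: if $y\in L_u$ and $vx$ is a prefix of $u$, then by (F3) all neighbours of $y$ in $A$ lie in $A_u\subseteq A_{vx}$. So, starting in a nonempty $S_x$ and walking along $Q$ to $b$, we stay in $S_x$ until we step onto $b$. Hence every nonempty $S_x$ contains a neighbour of $b$, and this neighbour is in $A$, so it lies in $Z\cap A_{vx}$.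

Let $n_x$ be the number of neighbours of $b$ in $Z\cap A_{vx}$. We have just shown that $n_x\ge1$ whenever $S_x\ne\emptyset$. By (F1), $b$ has exactly one non-neighbour in $A_{vx}$, so
$$|Z\cap A_{vx}|\le n_x+1 .$$
Also $\sum_x n_x\le 2$, the degree bound at $b$. So at most two sets $S_x$ are nonempty.

- If none is nonempty, $|Z|=0$.
- If exactly one is nonempty, $|Z|\le 2+1=3$.
- If two are nonempty, both have $n_x=1$, and $|Z|\le 2+2=4$. $\square$

In the example above, $v=\emptyset$, $b=p_2$, and both child classes contribute the maximum, one neighbour and one non-neighbour of $p_2$.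

## Induced paths of $\overline G^{\,b}$ have at most four vertices in $A$

**Lemma 3.** If $Q$ is an induced path of $\overline G^{\,b}$, then $|Z|\le4$.

*Proof.* In this proof "adjacent" and "neighbour" refer to $\overline G^{\,b}$. Negating the definition of $E$: for $a\in A$ and $b\in L_v$,
$$a\text{ and }b\text{ are adjacent}\iff a\notin A_v\ \text{ or }\ f_v(a)=b. \tag{1}$$
Suppose $|Z|=s\ge5$. Let $z_1,\dots,z_s$ be the vertices of $Z$ in path order, and let $y_1,\dots,y_{s-1}\in Y$ be the distinct vertices between them, so that $y_i$ is adjacent to $z_i$ and $z_{i+1}$, and to no other vertex of $Z$.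

**Step 1: the layers that $Q$ uses form a chain.** If $b\in Y\cap L_v$, then by (1) $b$ is adjacent to all of $Z\setminus A_v$, so
$$|Z\setminus A_v|\le 2\qquad\text{for every }v\in V_Y. \tag{2}$$
Hence for $u,v\in V_Y$ we get $|Z\cap A_u\cap A_v|\ge s-4\ge1$, and $u,v$ are comparable. So $V_Y$ is a chain under the prefix order. It is nonempty, as it contains the node of the layer of $y_1$.

**Step 2: three constraints from the deepest layer.** Let $v$ be the longest element of $V_Y$, and put $U=Z\setminus A_v$ and $Z'=Z\cap A_v$. By (2), $|U|\le2$. We claim:

* **(a)** If $w\in V_Y$ and $w\ne v$, then every $b\in L_w$ has at most one neighbour in $Z'$. Indeed $w$ is a proper prefix of $v$, so $Z'\subseteq A_v$ lies in one child class of $w$. Thus $Z'\subseteq A_w$, so by (1) a neighbour $a\in Z'$ of $b$ satisfies $f_w(a)=b$, and $f_w$ is injective on that child class.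
* **(b)** Every $b\in L_v\cap Y$ is adjacent to all of $U$. This is (1).
* **(c)** Each $a\in Z'$ has at most one neighbour in $L_v$, namely $f_v(a)$. This is (1) again, as $a\in A_v$.

Now we treat the three possible sizes of $U$.

**Step 3: $U=\emptyset$ is impossible.** Here $Z'=Z$. Each $y_i$ has two neighbours in $Z'$, so by (a) its layer is $L_v$. Then $y_1$ and $y_2$ are two different neighbours of $z_2\in Z'$ in $L_v$, which contradicts (c).

**Step 4: $|U|=1$ is impossible.** Let $U=\{z\}$. We show that every $y_i$ must use $z$. By (b), a vertex of $L_v\cap Y$ is adjacent to $z$, so, having degree at most 2 in $Q$, it has at most one neighbour in $Z'$. By (a), the same holds for all other vertices of $Y$. But each $y_i$ has two neighbours in $Z=Z'\cup\{z\}$, so each of the $s-1\ge4$ vertices $y_i$ is adjacent to $z$. This contradicts the fact that $z$ has at most 2 neighbours in $Q$.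

**Step 5: $|U|=2$ is impossible.** We count edges of $Q$ between $Y$ and $U$. By (b), a vertex of $L_v\cap Y$ is adjacent to both vertices of $U$, so it has no neighbour in $Z'$. With (a), every vertex of $Y$ has at most one neighbour in $Z'$. So each of the $s-1\ge4$ vertices $y_i$ has at least one neighbour in $U$.

Pick $b_0\in L_v\cap Y$, which exists since $v\in V_Y$. It has two neighbours in $Z$, so it is an inner vertex of the path and $b_0=y_i$ for some $i$; both its neighbours are in $U$. So there are at least $3+2=5$ edges of $Q$ between $Y$ and $U$. But each vertex of $U$ has degree at most 2 in $Q$, so there are at most $4$. This is a contradiction. $\square$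

**Corollary 4.** For all $d,k,m$ and all choices of the maps $f_v$, the graph $G(f)$ contains neither $P_{10}$ nor $\overline{P_{10}}^{\,b}$.

*Proof.* By Lemmas 2 and 3, an induced path of $G(f)$ or of $\overline{G(f)}^{\,b}$ has at most 4 vertices in $A$. The sides alternate along the path, so it has at most 5 vertices in $B$, and at most 9 in all. By the equivalence proved at the start, this is the claim. $\square$

Note that the bound does not depend on $k$: we may let the depth of the tree tend to infinity.

## Counting the graphs $G(f)$ and choosing $d=k$

Fix $d,k,m$, the vertex set and the sets $A$, $L_v$. Let $W=|A|=d^km$, so that $d^{i+1}M_i=W$ for $0\le i<k$.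

**Step 1: distinct families $(f_v)$ give distinct graphs.** For $a\in A_v$, by (F2), $f_v(a)$ is the unique vertex of $L_v$ not adjacent to $a$. So the graph determines all the maps.

**Step 2: count the families.** There are $d^i$ nodes of length $i$, and for each there are $(M_i!)^d$ maps, one bijection for each of the $d$ child classes. From $e^M\ge M^M/M!$ we have $M!\ge(M/e)^M$. So the number of graphs is
$$\prod_{i=0}^{k-1}(M_i!)^{d^{i+1}}\ \ge\ \prod_{i=0}^{k-1}\Big(\frac{M_i}{e}\Big)^{d^{i+1}M_i}=\prod_{i=0}^{k-1}\Big(\frac{M_i}{e}\Big)^{W}. \tag{3}$$
For $d=k=m=2$ the left side is $(4!)^2(2!)^4=9216$.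

**Step 3: the number of vertices.**
$$|B|=\sum_{i<k}d^i\cdot d^{\,k-i-1}m=k\,d^{k-1}m=\frac kd\,W. \tag{4}$$

**How to choose the parameters.** Since $M!\le M^M$, the left side of (3) is at most $2^{kW\log W}$. The number of vertices is $n=W+\frac kdW$, so $kW\le kn$ and also $kW\le dn$. Hence for fixed sets $A,L_v$ the construction yields at most $\min(k,d)\,n\log n$ bits. A binary tree, or a tree of bounded depth, gives only $O(n\log n)$ bits; both $k$ and $d$ must tend to infinity. With $q=\min(k,d)$ we have $q^q\le d^k\le n$, so $q\le(1+o(1))\log n/\log\log n$. The natural choice is $d=k$ with $k^k$ close to $n$.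

**Step 4: take $d=k$.** By (4), $|B|=|A|=W=k^km$, so there are $2W$ vertices. Also $M_i=k^{k-i-1}m\ge k^{k-i-1}$. We name the vertices $1,\dots,2W$ in any fixed way. By Corollary 4, all graphs $G(f)$ are counted by $N_{10}(2W)$, so (3) gives
$$\log N_{10}(2W)\ \ge\ W\sum_{i=0}^{k-1}\big((k-i-1)\log k-\log e\big)=W\Big(\frac{k(k-1)}2\log k-k\log e\Big). \tag{5}$$

## From $2k^km$ vertices to all $n$ and all $t\ge10$

The bound (5) holds only for special numbers of vertices. To reach every $n$, we need monotonicity.

**Lemma 5.** $N_{10}(n+1)\ge N_{10}(n)$ for all $n\ge1$.

*Proof.* Given a graph on $\{1,\dots,n\}$ that is admissible for $t=10$, add the vertex $n+1$ on the same side as $n$ and with the same neighbourhood. The map is injective, since deleting $n+1$ recovers the old graph. It remains to see that the new graph is admissible.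

In $P_{10}=v_1v_2\cdots v_{10}$, the vertices on the side of $v_1$ have neighbourhoods $\{v_2\},\{v_2,v_4\},\{v_4,v_6\},\{v_6,v_8\},\{v_8,v_{10}\}$, which are distinct. By symmetry, so are those on the other side. In $\overline{P_{10}}^{\,b}$ the neighbourhoods are the complements of these within the opposite side, so they are distinct too. In an induced copy of either graph that contained both $n$ and $n+1$, these would be two vertices on the same side with the same neighbourhood, which is impossible. So a copy uses at most one of $n,n+1$. If it uses $n+1$, we may replace $n+1$ by $n$. This gives a copy in the old graph, a contradiction. $\square$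

**Proof of Theorem 1.** We first treat $t=10$.

**Step 1: fit the construction into $n$ vertices.** Given large $n$, let $k$ be maximal with $2k^k\le n$, let $m=\lfloor n/(2k^k)\rfloor\ge1$, and let $W=k^km$. Then
$$2W\le n<2k^k(m+1)\le 4k^km=4W ,$$
so $W>n/4$.

**Step 2: insert into (5).** As $n\to\infty$ we have $k\to\infty$, and the bracket in (5) is positive for large $k$. By Lemma 5 and (5),
$$\log N_{10}(n)\ \ge\ \log N_{10}(2W)\ \ge\ \frac n4\Big(\frac{k(k-1)}2\log k-k\log e\Big)=\Big(\frac18-o(1)\Big)n\,k^2\log k. \tag{6}$$

**Step 3: express $k$ through $n$.** From $2k^k\le n<2(k+1)^{k+1}$,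
$$k\log k\ \le\ \log n-1\ <\ (k+1)\log(k+1)=(1+o(1))\,k\log k ,$$
so $k\log k=(1+o(1))\log n$. Taking logarithms, $\log k+\log\log k=\log\log n+o(1)$, so $\log k=(1+o(1))\log\log n$. Therefore
$$k^2\log k=\frac{(k\log k)^2}{\log k}=(1+o(1))\frac{(\log n)^2}{\log\log n}.$$
With (6) this is the bound of Theorem 1 for $t=10$.

**Step 4: larger $t$.** For $t\ge10$, $P_{10}$ is an induced subgraph of $P_t$, and hence $\overline{P_{10}}^{\,b}$ is an induced subgraph of $\overline{P_t}^{\,b}$. So every graph admissible for $10$ is admissible for $t$, and $N_t(n)\ge N_{10}(n)$. $\square$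

## Induced $P_9$'s in $G(f)$

Corollary 4 cannot be improved from 10 to 9 for this construction. Let $k\ge3$, $d\ge2$, with $|L_u|\ge3$ for $|u|=1$ and $|L_u|\ge2$ for $|u|=2$. Then every $G(f)$ contains an induced $P_9$. It is built on the pattern of the extremal case in Step 3 of Lemma 2. Let $b\in L_\emptyset$ and let $x\ne y$ be two letters.

- Let $p_1\in A_x$ and $p_4\in A_y$ be the vertices with $f_\emptyset(p_1)=f_\emptyset(p_4)=b$.
- Choose $p_2\in A_x$ in a different child class of the node $x$ from $p_1$, and $p_3\in A_y$ in a different child class of the node $y$ from $p_4$.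
- Choose $\ell\in L_x\setminus\{f_x(p_1),f_x(p_2)\}$ and $\ell'\in L_y\setminus\{f_y(p_3),f_y(p_4)\}$.
- Let $u,u'$ be the length-2 prefixes of (the words of) $p_1,p_4$. Choose $\ell_0\in L_u\setminus\{f_u(p_1)\}$ and $\ell_4\in L_{u'}\setminus\{f_{u'}(p_4)\}$.

Then $\ell_0\,p_1\,\ell\,p_2\,b\,p_3\,\ell'\,p_4\,\ell_4$ is an induced path. We check the neighbours among $p_1,\dots,p_4$ of each of the five vertices in $B$:

- $b$: by the choice of $p_1,p_4$ it is not adjacent to them. As $f_\emptyset$ is injective on $A_x$ and on $A_y$, it is adjacent to $p_2$ and $p_3$.
- $\ell$: adjacent to $p_1,p_2$ by choice, and not to $p_3,p_4\notin A_x$. Symmetrically, $\ell'$ is adjacent to exactly $p_3,p_4$.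
- $\ell_0$: adjacent to $p_1$ by choice, and not to $p_2,p_3,p_4$, which are not in $A_u$. Symmetrically, $\ell_4$ is adjacent to exactly $p_4$.

## Isomorphism types and adjacency labels

Let $t\ge10$. Forgetting the bipartitions, there are at least $N_t(n)/2^n$ different graphs on $\{1,\dots,n\}$ in the class of $\{P_t,\overline{P_t}^{\,b}\}$-free bipartite graphs, and at most $n!$ of them are isomorphic to any given one. Since $\log(2^n n!)\le n+n\log n$ is of smaller order than the bound in Theorem 1, the number of isomorphism types on $n$ vertices is $2^{\omega(n\log n)}$ as well.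

**Definition (adjacency labelling scheme).** A class of graphs has an adjacency labelling scheme with $O(\log n)$-bit labels if there are a constant $c$ and, for each $n\ge 2$, a decoding function with the following property. The vertices of every $n$-vertex graph in the class can be given binary words of at most $c\log n$ bits so that the decoding function tells, from the words of two vertices alone, whether they are adjacent.

For example, the disjoint unions of complete bipartite graphs from the case $t=4$ have one: label each vertex by the number of its component and its side. Two vertices are adjacent exactly when the component numbers agree and the sides differ.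

**Corollary 6.** For $t\ge10$ the hereditary class of $\{P_t,\overline{P_t}^{\,b}\}$-free bipartite graphs has no adjacency labelling scheme with $O(\log n)$-bit labels.

*Proof.* Given such a scheme, a graph of the class on $\{1,\dots,n\}$ is determined by the list of the $n$ words of its vertices. There are at most $2^{c\log n+1}$ words, so there are at most $2^{n(c\log n+1)}$ such graphs, and $N_t(n)\le 2^n\cdot2^{n(c\log n+1)}=2^{O(n\log n)}$. This contradicts Theorem 1. $\square$
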